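# Graphs whose average mixing matrix has rank two

## 1. The path on four vertices

Let $A$ be the adjacency matrix of the path $v_1v_2v_3v_4$. A walker moves on this path by the rule of continuous quantum walks: started at $u$, it is found at $v$ at time $\tau$ with probability $|\exp(\mathrm i\tau A)_{uv}|^2$. These probabilities oscillate forever, so we average them over all times and get a $4\times4$ matrix $\widehat M$. Let us compute it.

Write $\exp(\mathrm i\tau A)=\sum_r e^{\mathrm i\tau\theta_r}E_r$, where $\theta_r$ are the distinct eigenvalues and $E_r$ the orthogonal projections onto the eigenspaces. The $(u,v)$ entry has squared modulus $\sum_{r,r'}e^{\mathrm i\tau(\theta_r-\theta_{r'})}(E_r)_{uv}(E_{r'})_{uv}$. The long-time average of $e^{\mathrm i\tau(\theta_r-\theta_{r'})}$ is $0$ for $r\ne r'$ and $1$ for $r=r'$, so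
$$\widehat M_{uv}=\sum_r (E_r)_{uv}^2 .$$

The path has a reflection, so we look for eigenvectors $(x,y,y,x)$ and $(x,y,-y,-x)$. In both cases the first coordinate of $Az=\theta z$ says $y=\theta x$. The second says $x+y=\theta y$ in the symmetric case, that is $\theta^2=\theta+1$, and $x-y=\theta y$ in the antisymmetric case, that is $\theta^2=1-\theta$. With $\varphi=(1+\sqrt5)/2$ the four eigenvalues are $\varphi,-1/\varphi$ and $1/\varphi,-\varphi$. They are distinct, so each $E_r$ is $zz^T$ for a unit eigenvector $z$, and its entrywise square is $(z\circ z)(z\circ z)^T$, where $z\circ z$ is the vector of squared entries.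

Now $z\circ z=(x^2,y^2,y^2,x^2)$ with $2(x^2+y^2)=1$ and $y^2=\theta^2x^2$. If $\theta=\pm\varphi$, then $1+\varphi^2=\sqrt5\,\varphi$ gives $x^2=\frac{1}{2\sqrt5\varphi}$ and $y^2=\frac{\varphi}{2\sqrt5}$. If $\theta=\pm1/\varphi$, the two values are exchanged. In every case $x^2y^2=\frac1{20}$ and $x^4+y^4=\frac{\varphi^2+\varphi^{-2}}{20}=\frac3{20}$. Summing over the four eigenvalues, the entry of $\widehat M$ between two ends (equal or not), or between two middle vertices, is $2\cdot\frac3{20}=\frac3{10}$, and the entry between an end and a middle vertex is $4\cdot\frac1{20}=\frac15$: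
$$\widehat M=\frac1{10}\begin{pmatrix}3&2&2&3\\2&3&3&2\\2&3&3&2\\3&2&2&3\end{pmatrix}.$$

This matrix has rank $2$. The reason is visible: the eigenvalues are simple, and every eigenvector has constant absolute value on the ends $\{v_1,v_4\}$ and on the middle $\{v_2,v_3\}$, so every $z\circ z$ lies in a fixed 2-dimensional space.

Here is the general setting.

**Definition.** Let $X$ be a finite simple graph on $n$ vertices with adjacency matrix $A=\sum_r\theta_rE_r$ (spectral decomposition). Put $M(\tau)=\exp(\mathrm i\tau A)\circ\overline{\exp(\mathrm i\tau A)}$, where $\circ$ is the entrywise product. The average mixing matrix of $X$ is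
$$\widehat M_X=\lim_{T\to\infty}\frac1T\int_0^TM(\tau)\,d\tau=\sum_rE_r\circ E_r .$$

The second equality is the computation made above. Since $\exp(\mathrm i\tau A)$ is unitary, the squared moduli in each row and each column sum to $1$, so $M(\tau)$ is doubly stochastic, and so is its average $\widehat M_X$. In particular $\widehat M_X\ne0$, so its rank is at least $1$. Write $J$ for an all-ones matrix, with size as a subscript if needed, and $\mathbf 1$ for an all-ones vector.

Some more small cases. For $K_1$, $\widehat M=(1)$. For $K_2$ the projections are $\frac12J$ and $I-\frac12J$, and $\widehat M=\frac14J+\frac14J=\frac12J$, of rank $1$. For the path on three vertices the unit eigenvectors are $\frac12(1,\pm\sqrt2,1)$ and $\frac1{\sqrt2}(1,0,-1)$, so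
$$\widehat M=\frac{2}{16}\begin{pmatrix}1&2&1\\2&4&2\\1&2&1\end{pmatrix}+\frac14\begin{pmatrix}1&0&1\\0&0&0\\1&0&1\end{pmatrix}=\frac18\begin{pmatrix}3&2&3\\2&4&2\\3&2&3\end{pmatrix},$$
again of rank $2$. For $K_n$ with $n\ge3$ the projections are $\frac1nJ$ and $I-\frac1nJ$, so $\widehat M=\frac{2}{n^2}J+\left(1-\frac2n\right)I$, which is positive definite: the rank is the full $n$.

So rank two occurs, and it is easily lost. Are there infinitely many graphs with average mixing matrix of rank two? This question comes from "Graph Spectra and Continuous Quantum Walks" (https://www.math.uwaterloo.ca/~cgodsil/quagmire/Fields24/pdfs/GrfSpc3.pdf). The answer is yes, even for connected graphs.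

**Theorem A.** For every $k\ge7$ there is a connected graph on $n=2^k$ vertices, with $n$ distinct eigenvalues, whose average mixing matrix has rank exactly $2$.

**Theorem B.**

1. For $k\ge8$, $n=2^k$ and $t=\lfloor k/2\rfloor-1$, there are at least $(2^t)!/n^{\log_2n}=2^{\Omega(\sqrt n\log n)}$ pairwise non-isomorphic connected graphs on $n$ vertices with $n$ distinct eigenvalues and average mixing matrix of rank two. Each has automorphism group $\mathbb Z_2^{k-1}$.
2. In contrast, exactly three disconnected graphs have average mixing matrix of rank two: $2K_1$, $K_1\cup K_2$, $2K_2$.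
3. If $\operatorname{rk}\widehat M_X=r$, then every eigenvalue of $X$ has multiplicity at most $r$. For $r=2$, if an eigenvalue has multiplicity $2$, then $V(X)=S_1\sqcup S_2$, and its eigenspace has a basis $x,y$ where $x$ is $\pm1$ on $S_1$ and $0$ on $S_2$, and $y$ is $0$ on $S_1$ and $\pm1$ on $S_2$; moreover every eigenvector of $X$ has constant absolute value on $S_1$ and on $S_2$.

The $\Omega$ refers to $k\to\infty$. For small $k$ the bound in part 1 is weak: at $k=8$ it is $8!/2^{64}<1$.

## 2. The column space of $\widehat M$, and repeated eigenvalues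

We first find out what the rank of $\widehat M$ measures. All vectors here are real.

**Lemma 1.** The column space of $\widehat M_X$ is
$$\mathcal S=\operatorname{span}\{x\circ y:\ x,y\text{ in a common eigenspace of }A\},$$
so $\operatorname{rk}\widehat M_X=\dim\mathcal S$. Moreover $\mathbf 1\in\mathcal S$, and every eigenvalue has multiplicity at most $\dim\mathcal S$.

**Proof.** If $z_1,\dots,z_\mu$ is an orthonormal basis of the eigenspace of $E_r$, then $E_r=\sum_iz_iz_i^T$. Since $(zz^T)\circ(ww^T)=(z\circ w)(z\circ w)^T$,
$$E_r\circ E_r=\sum_{i,j}(z_i\circ z_j)(z_i\circ z_j)^T .$$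
So $\widehat M$ is a sum of positive semidefinite matrices $vv^T$, where $v$ runs over all products $z_i\circ z_j$ in all eigenspaces. For a sum of positive semidefinite matrices $M_\ell$, the equation $\sum_\ell M_\ell w=0$ gives $\sum_\ell w^TM_\ell w=0$, so every $w^TM_\ell w=0$ and every $M_\ell w=0$. Thus the kernel of the sum is the intersection of the kernels. Taking orthogonal complements, the column space is the sum of the column spaces. Here it is the span of the $z_i\circ z_j$, which is $\mathcal S$ because $\circ$ is bilinear.

From $\widehat M\mathbf 1=\mathbf 1$ we get $\mathbf 1\in\mathcal S$. For the multiplicity, let $\mathcal E$ be an eigenspace of dimension $\mu$. Since row rank equals column rank, there are $\mu$ coordinates on which restriction $\mathcal E\to\mathbb R^\mu$ is bijective. Let $w_1,\dots,w_\mu\in\mathcal E$ be the preimages of the standard basis vectors. The squares $w_i\circ w_i\in\mathcal S$ also restrict to the standard basis vectors, so they are independent and $\mu\le\dim\mathcal S$. $\square$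

This proves the first sentence of Theorem B(3), and explains why $K_n$ is so bad: the eigenvalue $-1$ has multiplicity $n-1$.

**Proof of the rest of Theorem B(3).** Let $\dim\mathcal S=2$ and let $\mathcal E$ be an eigenspace of dimension $2$ with basis $x,y$. The aim is to find a basis of $\mathcal E$ with disjoint supports. The space $\operatorname{span}(x\circ x,x\circ y,y\circ y)$ lies in $\mathcal S$, and it has dimension at least $2$ because it contains the two independent squares of the previous proof. So it has dimension exactly $2$ and equals $\mathcal S$. Hence there is a nontrivial relation $\alpha\,x\circ x+\beta\,x\circ y+\gamma\,y\circ y=0$: a nonzero binary quadratic form vanishes at all points $(x_v,y_v)$, $v\in V(X)$. The real zero set of such a form is contained in a union of at most two lines through $0$. The points are not all on one line through $0$, since then $x,y$ would be dependent. So they lie on the union of exactly two lines. A linear change of coordinates that makes these lines the axes is a change of basis of $\mathcal E$, and in the new basis $x\circ y=0$.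

Now $\mathcal S=\operatorname{span}(x\circ x,y\circ y)$ contains $\mathbf 1$, say $\mathbf 1=\alpha\,x\circ x+\gamma\,y\circ y$. So the disjoint supports $S_1$ of $x$ and $S_2$ of $y$ cover $V(X)$. On $S_1$ we read $1=\alpha x_v^2$, so $x\circ x$ is constant there; likewise $y\circ y$ is constant on $S_2$. After rescaling, $x$ and $y$ are $\pm1$ on their supports. Finally $\mathcal S=\operatorname{span}(\mathbf 1_{S_1},\mathbf 1_{S_2})$ contains $z\circ z$ for every eigenvector $z$, so $|z|$ is constant on $S_1$ and on $S_2$. $\square$

The 4-cycle on $0,1,2,3$ shows that this case occurs. The eigenvalues $2,-2$ have eigenvectors $(1,1,1,1)$ and $(1,-1,1,-1)$, whose squares are $\mathbf 1$. The eigenvalue $0$ has the eigenspace with basis $x=(1,0,-1,0)$, $y=(0,1,0,-1)$. So $\mathcal S=\operatorname{span}(\mathbf 1_{\{0,2\}},\mathbf 1_{\{1,3\}})$ and the rank is $2$.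

## 3. Rank one: flat eigenvectors on a single orbit

**Proposition 2.** The only connected graphs with average mixing matrix of rank one are $K_1$ and $K_2$.

The problem quotes the ingredients of this as known facts: a doubly stochastic $n\times n$ matrix of rank one is $\frac1nJ$, and $\widehat M_X=\frac1nJ$ forces $n\le2$. Here is a short argument; its obstruction will guide us.

**Proof.** We computed that $K_1$ and $K_2$ have rank one. Let $X$ be connected with $\dim\mathcal S=1$. Then $\mathcal S=\operatorname{span}(\mathbf 1)$, so every eigenvector has constant absolute value, and by Lemma 1 there are $n$ distinct eigenvalues. By the Perron–Frobenius theorem the largest eigenvalue has a positive eigenvector. It must be a multiple of $\mathbf 1$, so $X$ is regular, of degree $d$ say. Scale any eigenvector $z$ to have entries $\pm1$. Then its eigenvalue is $\theta=\sum_{w\sim v}z_vz_w$, a sum of $d$ signs, so $\theta\in\{d,d-2,\dots,-d\}$. There are only $d+1$ such values, so $n\le d+1\le n$ and $X=K_n$. If $n\ge3$, then $-1$ has multiplicity $n-1\ge2$, a contradiction. $\square$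

**Proof of Theorem B(2).** For a disjoint union, $E_\theta(X\cup Y)=E_\theta(X)\oplus E_\theta(Y)$, with the convention that an idempotent is $0$ if $\theta$ is not an eigenvalue. Hence $\widehat M_{X\cup Y}=\widehat M_X\oplus\widehat M_Y$, and ranks add over components. Each component has rank at least $1$. So a disconnected graph of rank two has exactly two components, each of rank one, and by Proposition 2 each is $K_1$ or $K_2$. Conversely $2K_1$, $K_1\cup K_2$ and $2K_2$ have rank $1+1=2$. $\square$

Now we want large connected examples. The most natural source of eigenvectors with constant absolute value is a Cayley graph of $\mathbb Z_2^m$: all characters of this group have values $\pm1$, and they are eigenvectors. If the eigenvalues were all distinct, the rank would be one. The proof of Proposition 2 says exactly where this stops: the eigenvalues are sums of $d$ signs, and there is not enough room for $2^m$ distinct such integers once $m\ge2$.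

The path on four vertices suggests the remedy: use two copies of the group. Then each character gives a $2\times2$ block, eigenvalues can be irrational, and eigenvectors are flat on each copy separately.

## 4. Two copies of $\mathbb Z_2^m$

Let $G=\mathbb Z_2^m$ and $N=2^m$, and label the standard basis by $m$ symbols, which we call variables. A character of $G$ is an assignment $s\in\{\pm1\}^m$ of a sign to each variable. An element $x\in G$ is a set of variables, so it can be written as a multilinear monomial, and its value at $s$ is $s^x=\prod_{i:\,x_i=1}s_i$. We identify a set $S\subseteq G$ with the polynomial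
$$S(s)=\sum_{x\in S}s^x ,$$
a multilinear polynomial with coefficients in $\{0,1\}$. The element $0\in G$ is the monomial $1$. Disjoint union is addition of polynomials. If no element of $B$ involves the variable $p$, then $pB$ is again a set. For instance $\{0,a,ab\}$, with $ab$ denoting the sum of the basis elements $a$ and $b$, is the polynomial $1+a+ab$.

**Definition.** For $P,R\subseteq G\setminus\{0\}$ and $Q\subseteq G$, let $X(P,R,Q)$ be the graph on $\{1,2\}\times G$ with

- $(1,x)\sim(1,x')$ iff $x+x'\in P$;
- $(2,x)\sim(2,x')$ iff $x+x'\in R$;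
- $(1,x)\sim(2,x')$ iff $x+x'\in Q$.

It is simple and undirected because $-x=x$ in $G$ and $0\notin P\cup R$. Put
$$T=P+R,\qquad U=P-R,\qquad D=U^2+4Q^2,$$
integer-valued functions of $s$.

As an example, take one variable $a$ and $P=\emptyset$, $R=\{a\}$, $Q=\{0\}$. The edges are $(1,x)\sim(2,x)$ and $(2,0)\sim(2,a)$: the graph is the path on four vertices. Here $T=a$, $U=-a$, $Q=1$, $D=5$.

**Lemma 3.** Suppose that for all $s$ both $U(s)$ and $Q(s)$ are odd, and that $s\mapsto(T(s),D(s))$ is injective. Then $X(P,R,Q)$ has $2N$ distinct eigenvalues, is connected, and $\operatorname{rk}\widehat M=2$.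

**Proof.** **Step 1: split $A$ into $2\times2$ blocks.** Let $\chi_s$ be the vector $(s^x)_{x\in G}$. The $\chi_s$ are pairwise orthogonal, because $\sum_xs^xs'^x=\prod_i(1+s_is_i')$ vanishes unless $s=s'$. If $A_S$ is the matrix with entries $[x+x'\in S]$, then
$$(A_S\chi_s)_x=\sum_{x':\,x+x'\in S}s^{x'}=\sum_{y\in S}s^{x+y}=S(s)\,s^x .$$
So $A$ preserves the space $\{(\alpha\chi_s,\beta\chi_s)\}$ and acts there on $(\alpha,\beta)$ by
$$\begin{pmatrix}P&Q\\Q&R\end{pmatrix}=\frac T2I+\frac12K,\qquad K=\begin{pmatrix}U&2Q\\2Q&-U\end{pmatrix},\qquad K^2=D\,I,$$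
evaluated at $s$. Since $D>0$ and $K$ has trace $0$, the eigenvalues are $(T\pm\sqrt D)/2$.

**Step 2: all eigenvalues are distinct.** This is where parity enters. An odd square is $1$ mod $8$, so $D\equiv1+4=5\pmod8$. Squares are $0,1,4$ mod $8$, so $D$ is not a square. The two eigenvalues of the block are therefore irrational and conjugate, with common minimal polynomial $\lambda^2-T\lambda+(T^2-D)/4$ over $\mathbb Q$. If the blocks of $s$ and $s'$ share an eigenvalue, they share its minimal polynomial, so $T(s)=T(s')$ and $D(s)=D(s')$, and $s=s'$ by assumption. Within one block the eigenvalues differ. So there are $2N$ distinct eigenvalues.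

**Step 3: compute $\widehat M$.** The unit eigenvectors for $s$ are $N^{-1/2}(\alpha\chi_s,\beta\chi_s)$ and $N^{-1/2}(-\beta\chi_s,\alpha\chi_s)$ with $\alpha^2+\beta^2=1$. The projection of the block onto its larger eigenvalue is $\frac12\left(I+\frac1{\sqrt D}K\right)$, whose diagonal entries are
$$\alpha^2=\tfrac12\left(1+\tfrac U{\sqrt D}\right),\qquad\beta^2=\tfrac12\left(1-\tfrac U{\sqrt D}\right).\tag{1}$$
The entrywise square of the first eigenvector is $N^{-1}(\alpha^2\mathbf 1,\beta^2\mathbf 1)$, and for the second the two values are exchanged. The two terms $E_r\circ E_r$ therefore add up to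
$$N^{-2}\begin{pmatrix}\alpha^4+\beta^4&2\alpha^2\beta^2\\2\alpha^2\beta^2&\alpha^4+\beta^4\end{pmatrix}\otimes J_N,$$
where $\alpha^4+\beta^4=\frac12(1+U^2/D)$ and $2\alpha^2\beta^2=\frac12(1-U^2/D)$. Summing over $s$,
$$\widehat M=\begin{pmatrix}p&q\\q&p\end{pmatrix}\otimes J_N,\qquad p=\frac1{2N^2}\sum_s\left(1+\frac{U^2}D\right),\quad q=\frac1{2N^2}\sum_s\left(1-\frac{U^2}D\right).$$
Here $p+q=1/N$, and $p-q=N^{-2}\sum_sU^2/D>0$ because the odd number $U$ is nonzero. So the $2\times2$ matrix is invertible and the rank is $2$.

**Step 4: connectedness.** Since $Q$ is odd, it is nonzero, so $U^2<D$ and $q>0$; also $p>q>0$. So all entries of $\widehat M$ are positive. In a disconnected graph every $E_r$, being a polynomial in $A$, is block-diagonal over the components, and $\widehat M$ has zero entries. So the graph is connected. $\square$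

For the path on four vertices, $N=2$ and $U^2/D=\frac15$, so $p=\frac18\cdot2\cdot\frac65=\frac3{10}$ and $q=\frac18\cdot2\cdot\frac45=\frac15$, as in Section 1. The injectivity of $(T,D)=(a,5)$ is clear.

What remains is an encoding problem. For large $m$, find sets $P,R,Q$ with $U$ and $Q$ odd such that the two integers $T(s),D(s)$ reveal all $m$ signs of $s$.

## 5. Sets whose values have a prescribed power of two

The obvious way to store signs $a,b,c,\dots$ in an integer is in binary: from $a+2b+4c$ one reads $a$ mod $4$, then $b$ mod $8$, then $c$. But the polynomial of a set has coefficients $0$ and $1$, and $2b$ is not a set. Plain sums do not help: $a+b$ has the same value at $(1,-1)$ and $(-1,1)$. The next thing to try is to replace the coefficient $2$ by a sum of two distinct monomials, such as $c(1+b)$. This has the value $0$ at $b=-1$, and the sign $c$ is lost there. Any two distinct monomials fail in the same way: their product is a nonconstant monomial, which is $-1$ somewhere, and there the two cancel.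

So we need sets $B$ whose value is never $0$ and is always divisible by exactly the same power of two. Then $pB$ serves as "$2^jp$": the choices $p=\pm1$ give values that differ by $2B=2^{j+1}\cdot\text{odd}$. We do not need to know the odd factor in advance, provided that $B$ involves only variables that have already been read. Bent functions give such sets.

**Definition.** A function $f:\mathbb Z_2^{2t}\to\mathbb Z_2$ is bent if $\hat f(s):=\sum_x(-1)^{f(x)}s^x=\pm2^t$ for all $s\in\{\pm1\}^{2t}$.

**Lemma 4.** Let $t\ge1$, let $f:\mathbb Z_2^{2t}\to\mathbb Z_2$ be bent, and $B=\{x:f(x)=1\}$. Then for every $s$, $B(s)$ is $2^{t-1}$ times an odd integer.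

**Proof.** Since $(-1)^{f(x)}=1-2[x\in B]$ and $\sum_xs^x=4^t[s=\mathbf 1]$, we have $B(s)=\frac12\left(4^t[s=\mathbf 1]-\hat f(s)\right)$. For $s\ne\mathbf 1$ this is $\mp2^{t-1}$. For $s=\mathbf 1$ it is $2^{t-1}(2^t\mp1)$, and $2^t\mp1$ is odd. $\square$

The basic example is $f=x_1x_2$, with
$$\hat f=h(s_1,s_2),\qquad h(u,v)=1+u+v-uv .$$
One checks $h(1,1)=h(1,-1)=h(-1,1)=2$ and $h(-1,-1)=-2$. So $h=\pm2$ always. The sum defining $\hat f$ factors over disjoint groups of variables, so $f_t=x_1x_2+\dots+x_{2t-1}x_{2t}$ has $\hat f_t(s)=\prod_ih(s_{2i-1},s_{2i})=\pm2^t$ and is bent. Let $B^{(t)}=\{f_t=1\}$. Since $f_t(0)=0$, we have $0\notin B^{(t)}$. For $t=2$,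
$$B^{(2)}(x_1,x_2,x_3,x_4)=x_1x_2(1+x_3+x_4)+x_3x_4(1+x_1+x_2),$$
a set of six elements. Its value is $6$ at $s=\mathbf 1$ and $-\frac12h(s_1,s_2)h(s_3,s_4)=\pm2$ elsewhere: always $2\cdot\text{odd}$.

A price remains. To produce the weight $2^j$, a bent function needs $2(j+1)$ variables, all of which must already be known. Each further weight needs two further known variables. One integer with one new variable per weight cannot keep up: if we start with the weight $2^2$ and six known variables, then at weight $2^j$ only $6+(j-2)=j+4$ variables are known, and $j+4<2j+2$ once $j>2$. But we have two integers, since $T$ and $D$ will give us both a polynomial $W$ and $Q$. So at weight $2^j$ we store one sign $p_j$ in $W$ and one sign $q_j$ in $Q$, and the supply of known variables grows by two per weight, which is just enough.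

## 6. The three polynomials $U$, $W$, $Q$

Take variables $a,b,c,d,e,g$. For an integer $L\ge1$ take also variables $p_j,q_j$ for $2\le j\le L$. If $L\ge2$, one may optionally omit $q_L$. The number of variables is $m=2L+4$ with $L\ge1$, or $m=2L+3$ with $L\ge2$; together these give every $m\ge6$.

For $2\le j\le L$ let $B_j=\{f=1\}$ for some bent function $f$ in the $2j+2$ variables $a,b,c,d,e,g,p_i,q_i$ $(2\le i<j)$. One may take $B_j=B^{(j+1)}$. By Lemma 4 with $t=j+1$,
$$B_j(s)=2^j\cdot\text{odd}\quad\text{for all }s.\tag{2}$$
Define
$$\begin{aligned}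
U&=a+c\,h(a,b)+g\,h(a,b)\,h(c,d),\\
W&=d+e\,B^{(2)}(a,b,c,d)+\sum_{j=2}^{L}p_jB_j,\\
Q&=1+(1+b)\,B^{(2)}(a,c,d,e)+\sum_jq_jB_j,
\end{aligned}$$
where the last sum runs over those $j$ for which $q_j$ is present. The idea for the first line is that $U=P-R$ is a difference of two sets, so the coefficient $-1$ is allowed and $h$ itself can be used as a weight $2$. The lines for $W$ and $Q$ must have coefficients $0$ and $1$.

**Step 1: these polynomials come from sets.** The monomials of $U$ are $a$; the four monomials of $c\cdot\{1,a,b,ab\}$; and $g$ times all $16$ monomials in $a,b,c,d$. They are distinct and nonconstant, with coefficients $\pm1$. Let $U^+$ and $U^-$ be the sets of monomials with coefficient $+1$ and $-1$.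

The monomials of $W$ are $d$; monomials that contain $e$ and no $p_j,q_j$; and, for each $j$, monomials that contain $p_j$ and otherwise only earlier variables, that is, $a,\dots,g$ and $p_i,q_i$ with $i<j$. They are distinct and nonconstant, so $W$ is a set not containing $0$. None of them occurs in $U$, since $U$ involves no $e$ and no $p_j$, and $d$ alone is not a monomial of $U$. So $W$ is disjoint from $U^+$ and $U^-$.

In $Q$, the constant $1$; the monomials of $B^{(2)}(a,c,d,e)$, which are nonconstant and contain no $b$; $b$ times those; and the monomials that contain $q_j$ and otherwise only $a,\dots,g$ and $p_i,q_i$ with $i<j$: all these are distinct. So $Q$ is a set.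

Put $P=U^+\cup W$ and $R=U^-\cup W$. Then $P,R\subseteq G\setminus\{0\}$ and $P-R=U$. The sum $U^++U^-$ is $U$ with all signs made positive, and making the signs of $h(u,v)$ positive gives $(1+u)(1+v)$. Hence
$$T=P+R=a+c(1+a)(1+b)+g(1+a)(1+b)(1+c)(1+d)+2W.\tag{3}$$
The second term is $0$ or $\pm4$, and the third is $0$ or $\pm16$. So modulo small powers of two, $T$ shows little besides $a$ and $2W$.

**Step 2: parities.** The three terms of $U$ are $\pm1$, $\pm2$, $\pm4$, so $U$ is odd and $|U|\le7$. In $W$ the term $d$ is odd and all other terms are even, so $W$ is odd. Since $B^{(2)}$ is $2\cdot\text{odd}$, $(1+b)B^{(2)}(a,c,d,e)$ is $0$ if $b=-1$ and $4\cdot\text{odd}$ if $b=1$. As $4\mid B_j$ by (2),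
$$Q\equiv1\pmod4.\tag{4}$$
In particular $U$ and $Q$ are odd, as Lemma 3 requires.

The smallest case is $L=1$, $m=6$. Then $|U^+|+|U^-|=21$ and $|U^+|-|U^-|=U(\mathbf 1)=7$, so $|U^+|=14$ and $|U^-|=7$. Also $|W|=1+6=7$ and $|Q|=1+12=13$. So $|P|=21$ and $|R|=14$, and $X(P,R,Q)$ is a graph on $128$ vertices, with degree $34$ on one copy of $G$ and $27$ on the other.

## 7. Reading $s$ from $T$ and $D$

Suppose the integers $T=T(s)$ and $D=D(s)=U^2+4Q^2$ are given. We recover $s$.

**Step 1: find $a$, from $T$ mod $4$.** In (3) both products are divisible by $4$, and $2W\equiv2\pmod4$ since $W$ is odd. So $T\equiv a+2\pmod4$, which gives $a$.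

**Step 2: separate $U$ from $Q$ inside $D$.** Since $Q$ is odd, $Q^2\equiv1\pmod8$ and $4Q^2\equiv4\pmod{32}$, so $U^2\equiv D-4\pmod{32}$. The squares of $1,3,5,7$ are $1,9,25,17$ mod $32$, which are distinct. As $|U|\in\{1,3,5,7\}$, $|U|$ is determined. For the sign, $c\,h(a,b)=\pm2$ and $g\,h(a,b)h(c,d)=\pm4$ give $U\equiv a+2\pmod4$, with $a$ known. The odd numbers $|U|$ and $-|U|$ differ mod $4$, so $U$ is determined.

**Step 3: split $U$ into its terms.** We know $U-a=c\,h(a,b)+g\,h(a,b)h(c,d)=\pm2\pm4$. The four possible values $6,2,-2,-6$ are distinct, so both terms are determined.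

**Step 4: find the integer $Q$.** We have $Q^2=(D-U^2)/4$, and (4) fixes the sign.

**Step 5: find $b$ from $Q$ mod $8$, then $c$.** Modulo $8$, $(1+b)B^{(2)}(a,c,d,e)\equiv4[b=1]$ for every value of $a,c,d,e$. The term $q_2B_2$, if present, is $\pm4\cdot\text{odd}\equiv4$, and terms with $j\ge3$ vanish by (2). So $Q\equiv1+4[b=1]+\varepsilon\pmod8$, where $\varepsilon=4$ or $0$ according to whether $q_2$ is present, which is known from the construction. This gives $b$. Now $h(a,b)\ne0$ is known, and Step 3 gives $c$.

**Step 6: find $d$ and $e$, from $W$ mod $8$.** In (3) the product $(1+a)(1+b)(1+c)(1+d)$ is $0$ or $16$, so $T-a-c(1+a)(1+b)\equiv2W\pmod{16}$. The left side is known, hence so is $W$ mod $8$. Modulo $4$, the term $e\,B^{(2)}(a,b,c,d)=\pm2\cdot\text{odd}$ is $2$ and the $p_jB_j$ vanish, so $W\equiv d+2$, which gives $d$. Modulo $8$, $p_2B_2\equiv4$ if $L\ge2$ and the later terms vanish, so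
$$W\equiv d+e\,B^{(2)}(a,b,c,d)+4[L\ge2]\pmod8 .$$
Here $B^{(2)}(a,b,c,d)=2\cdot\text{odd}$ is now known. The two candidates for $e$ give residues that differ by $4\cdot\text{odd}\not\equiv0\pmod8$, so $e$ is determined.

**Step 7: find $g$ and the integer $W$.** Now $h(a,b)h(c,d)\ne0$ is known, so Step 3 gives $g$. Every term of (3) except $2W$ is known, so (3) gives $W$ exactly.

**Step 8: find $p_j,q_j$, by induction on $j=2,\dots,L$.** Suppose $a,b,c,d,e,g$ and all $p_i,q_i$ with $i<j$ are known. Then $B_i$ is known for all $i\le j$, because it involves only these variables. So the left side of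
$$W-d-e\,B^{(2)}(a,b,c,d)-\sum_{i<j}p_iB_i=\sum_{i\ge j}p_iB_i\equiv p_jB_j+2^{j+1}[j<L]\pmod{2^{j+2}}$$
is known. The congruence uses (2): the term with $i=j+1$, if there is one, is $2^{j+1}\cdot\text{odd}\equiv2^{j+1}$, and terms with $i\ge j+2$ vanish. Since $B_j=2^j\cdot\text{odd}$, the choices $p_j=\pm1$ give residues differing by $2^{j+1}\cdot\text{odd}\not\equiv0\pmod{2^{j+2}}$. So $p_j$ is determined.

If $q_j$ is present, treat the integer $Q$ in the same way. The known number
$$Q-1-(1+b)B^{(2)}(a,c,d,e)-\sum_{i<j}q_iB_i$$
is congruent mod $2^{j+2}$ to $q_jB_j$ plus $2^{j+1}$ or $0$, according to whether $q_{j+1}$ is present. The choices $q_j=\pm1$ again differ by $2^{j+1}\cdot\text{odd}$, so $q_j$ is determined. This completes the induction, and $s\mapsto(T(s),D(s))$ is injective.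

**Proof of Theorem A.** For each $m\ge6$ the sets of Section 6 satisfy the hypotheses of Lemma 3. So $X(P,R,Q)$ is a connected graph on $n=2N=2^{m+1}$ vertices with $n$ distinct eigenvalues and $\operatorname{rk}\widehat M=2$. As $m$ runs over all integers at least $6$, $k=m+1$ runs over all integers at least $7$. $\square$

In particular there are infinitely many connected graphs with average mixing matrix of rank two.

Here is one decoding in the 128-vertex graph ($L=1$). Take $(a,b,c,d,e,g)=(1,-1,-1,1,-1,1)$. Then $h(a,b)=h(c,d)=2$, so $U=1-2+4=3$. Further $B^{(2)}(a,b,c,d)=-\frac12\cdot4=-2$, so $W=1+(-1)(-2)=3$; and $Q=1$ because $1+b=0$. Hence $T=1+0+0+6=7$ and $D=9+4=13$.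

Now forget $s$ and keep $(T,D)=(7,13)$. Step 1: $7\equiv a+2\pmod4$, so $a=1$. Step 2: $D-4=9$, so $|U|=3$, and $U\equiv3\pmod4$ gives $U=3$. Step 3: $U-a=2=-2+4$. Step 4: $Q^2=1$ and $Q\equiv1\pmod4$, so $Q=1$. Step 5: $1\equiv1+4[b=1]\pmod8$, so $b=-1$; then $h(a,b)=2$ and $c\,h(a,b)=-2$, so $c=-1$. Step 6: $T-a-0=6\equiv2W\pmod{16}$, so $W\equiv3\pmod8$; then $3\equiv d+2\pmod4$ gives $d=1$, and $3\equiv1-2e\pmod8$ gives $e=-1$. Step 7: $h(a,b)h(c,d)=4$ and $g\cdot4=4$, so $g=1$.

## 8. Counting the graphs

We prove Theorem B(1). Let $k\ge8$ and $m=k-1\ge7$, so $L\ge2$. Put $t=L+1$. If $m=2L+4$, then $k$ is odd and $t=(k-3)/2$; if $m=2L+3$, then $k$ is even and $t=(k-2)/2$. In both cases $t=\lfloor k/2\rfloor-1$.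

**Step 1: many triples.** In Section 6 the bent function defining $B_L$, in $2L+2=2t$ variables, is arbitrary. Keep $B_j$ for $j<L$ fixed and vary $B_L$. For a permutation $\pi$ of $\mathbb Z_2^t$ take $f(x,x')=x\cdot\pi(x')$ with $x,x'\in\mathbb Z_2^t$ (the Maiorana–McFarland functions). To see that $f$ is bent, write the signs of $s$ as $(-1)^{u_i}$ and $(-1)^{u'_i}$ with $u,u'\in\mathbb Z_2^t$. Then
$$\hat f(s)=\sum_{x'}(-1)^{u'\cdot x'}\sum_x(-1)^{x\cdot(\pi(x')+u)}=\sum_{x'}(-1)^{u'\cdot x'}\,2^t[\pi(x')=u]=\pm2^t,$$
because exactly one $x'$ has $\pi(x')=u$. Different $\pi$ give different $f$, since $f(\cdot,x')$ determines $\pi(x')$. Different $f$ give different $B_L$, hence different sets $W$ (the part containing $p_L$ is $p_LB_L$), and hence different $P$. So for fixed $m$ we get at least $(2^t)!$ triples $(P,R,Q)$, and Lemma 3 applies to all of them.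

**Step 2: the automorphism group.** Let $X$ be one of these graphs and $S_i=\{i\}\times G$. A permutation matrix $\Pi$ of an automorphism commutes with $A$. All eigenvalues are simple, so $\Pi z=\pm z$ for each eigenvector $z$, and the function $|z|$ on the vertices is invariant under the automorphism. A unit eigenvector $z$ has absolute value $|\alpha|/\sqrt N$ on one of $S_1,S_2$ and $|\beta|/\sqrt N$ on the other. By (1), $|\alpha|\ne|\beta|$ because $U\ne0$, and $\alpha,\beta\ne0$ because $Q\ne0$ gives $|U|<\sqrt D$. The first fact shows that every automorphism preserves $S_1$ and $S_2$. The second shows that eigenvectors have no zero entries. So if $\Pi$ fixes a vertex, then comparing entries there shows $\Pi z=+z$ for every eigenvector $z$, and $\Pi=I$ because eigenvectors span. Vertex stabilizers being trivial, $|\mathrm{Aut}(X)|$ is the size of the orbit of a vertex of $S_1$, which is at most $|S_1|=N$. On the other hand the $N$ translations $\tau_y:(i,x)\mapsto(i,x+y)$ are automorphisms. So $\mathrm{Aut}(X)=\{\tau_y:y\in G\}\cong\mathbb Z_2^{k-1}$, with orbits $S_1$ and $S_2$.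

**Step 3: few isomorphisms.** We bound how many triples can give isomorphic graphs. Let $\varphi:X\to Y$ be an isomorphism between two of these graphs with the same $m$. Then $\varphi\,\mathrm{Aut}(X)\,\varphi^{-1}=\mathrm{Aut}(Y)$, and both groups are the group of translations. So there is $\lambda\in GL(m,2)$ with $\varphi\tau_y\varphi^{-1}=\tau_{\lambda(y)}$ for all $y$. Applied to $(i,x)=\tau_x(i,0)$, this gives $\varphi(i,x)=\tau_{\lambda(x)}\varphi(i,0)$. Thus $\varphi$ is determined by $\lambda$ (at most $2^{m^2}$ choices), by $\varphi(1,0)$ ($2N$ choices), and by $\varphi(2,0)$, which lies in the other orbit ($N$ choices). The number of choices is at most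
$$2^{m^2}\cdot2N\cdot N=2^{m^2+2m+1}=2^{(m+1)^2}=n^{\log_2n}.$$

Fix a graph $X$ in an isomorphism class. Any other of our graphs $Y$ in this class is determined, as a labelled graph, by $X$ and $\varphi$. And $Y$ determines its triple: the neighbors of $(1,0)$ show $P$ and $Q$, and the neighbors of $(2,0)$ show $R$. So each class contains at most $n^{\log_2n}$ of our triples, and there are at least $(2^t)!/n^{\log_2n}$ classes.

**Step 4: the size of the bound.** Since $t\ge(k-3)/2$, we have $2^t\ge\sqrt{n/8}$. With $M!\ge(M/e)^M$,
$$\log_2\frac{(2^t)!}{n^{\log_2n}}\ \ge\ 2^t(t-\log_2e)-(\log_2n)^2\ \ge\ \sqrt{\tfrac n8}\left(\tfrac{\log_2n-3}2-\log_2e\right)-(\log_2n)^2 .$$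
The last expression is at least a positive constant times $\sqrt n\log n$ for large $n$. So the bound is $2^{\Omega(\sqrt n\log n)}$, and Theorem B(1) is proved. Parts 2 and 3 were proved in Sections 3 and 2. $\blacksquare$
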